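\title{Two-variable identities of ordered fields hold in all totally ordered rings}

\begin{abstract}
We prove that every equation in at most two variables, in the language of lattice-ordered rings, that holds in all totally ordered fields also holds in all totally ordered commutative rings, and hence in all $f$-rings. In three variables this fails. The proof shows that a totally ordered algebra generated by two elements over a subfield of $\mathbb R$ is an order-preserving homomorphic image of a subring of a totally ordered field. In the main case both generators are nilpotent; one lifts to $t$, the other to a real Puiseux series in $t$ that is built term by term. Each exponent is found by Euclid's algorithm, which replaces a cross-multiplication that nilpotent elements make useless.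
\end{abstract}

\section{Introduction}

All rings are commutative with identity $1$. A \emph{lattice-ordered ring} is a ring with a partial order that is a lattice and satisfies $a\le b\Rightarrow a+c\le b+c$ and $a,b\ge0\Rightarrow ab\ge0$. A \emph{toring} is a lattice-ordered ring whose order is total; in it $\vee$ and $\wedge$ are $\max$ and $\min$. A product of positive elements of a toring may be zero. An \emph{$f$-ring} is a lattice-ordered ring that is a subdirect product of torings, that is, a subring and sublattice of a product of torings that projects onto each factor.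

Terms are built from variables using $+,-,\cdot,0,\vee,\wedge$, and an equation is an expression $s=s'$ with $s,s'$ terms. The \emph{$f$-ring identities} are the equations that hold in every $f$-ring. Equations pass to products and to substructures, and torings are $f$-rings, so these are the equations that hold in every toring. The \emph{tofield identities} are the equations that hold in every totally ordered field.

Such equations can say that a system of strict inequalities has no solution: if $f_1,\dots,f_r$ are integer polynomials without constant term, then $0=0\vee(f_1\wedge\dots\wedge f_r)$ holds in a toring $C$ exactly when no point over $C$ makes all $f_i$ positive. Every $f$-ring identity is a tofield identity. The converse fails, because inequalities that contradict each other in a field may be compatible in the presence of nilpotent elements. The equation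
\begin{equation}\label{eq:three}
0=0\vee\bigl(x\wedge y\wedge z\wedge(x^3-yz)\wedge(y^2-xz)\wedge(z^2-x^2y)\bigr)
\end{equation}
holds in every totally ordered field: multiplying $x^3>yz>0$, $y^2>xz>0$ and $z^2>x^2y>0$ gives $x^3y^2z^2>x^3y^2z^2$. It fails in the toring of Example~\ref{ex:three}, where $x^3y^2z^2=0$.

It is conjectured in \cite{PW} that every two-variable tofield identity is a consequence of the $f$-ring identities, in other words that it holds in all torings. We prove this.

\begin{theorem}\label{thm:identities}
Every equation in at most two variables that holds in all totally ordered fields holds in all torings, hence in all $f$-rings.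
\end{theorem}

Equations also pass to homomorphic images, so it suffices to present two-generated torings as images of subrings of ordered fields. For a subfield $K\subseteq\mathbb R$, a \emph{$K$-toring} is a toring that is a $K$-algebra in which the positive elements of $K$ are positive.

\begin{theorem}\label{thm:lifting}
Let $K\subseteq\mathbb R$ be a subfield and $A$ a $K$-toring generated as a $K$-algebra by two elements. Then there are a totally ordered field $F$, a subring $B\subseteq F$ and a surjective order-preserving ring homomorphism $B\to A$.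
\end{theorem}

The main case is that of nilpotent generators, where the field can be named in advance. Let $\mathcal R=\bigcup_{N\ge1}\mathbb R((t^{1/N}))$ be the field of real Puiseux series. For a nonzero series, $\operatorname{ord}$ denotes the lowest exponent that occurs, and its coefficient is the \emph{leading coefficient}; $\operatorname{ord}0=\infty$. Calling a series positive when its leading coefficient is positive makes $\mathcal R$ a totally ordered field in which $t$ is a positive infinitesimal.

\begin{theorem}\label{thm:puiseux}
Let $K\subseteq\mathbb R$ be a subfield and $A=K[x,y]$ a $K$-toring with $x,y$ nilpotent and $x\ge0$. There is $\omega\in\mathcal R$ such that for all $f\in K[X,Y]$, $f(x,y)<0$ in $A$ implies $f(t,\omega)<0$ in $\mathcal R$.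
\end{theorem}

Section~\ref{sec:classes} sets up orders of magnitude in a toring. Section~\ref{sec:monomials} uses them to show, on monomials, what separates two variables from three. Section~\ref{sec:reduction} deduces Theorems~\ref{thm:lifting} and~\ref{thm:identities} from Theorem~\ref{thm:puiseux}, and Sections~\ref{sec:triples}--\ref{sec:refine} construct $\omega$.

\section{Archimedean classes}\label{sec:classes}

The zero ring satisfies every equation, so from now on torings are nonzero. In a toring squares are $\ge0$, so $1>0$; the additive group is torsion-free, since $a>0$ gives $na\ge a>0$; $|fg|=|f||g|$; and if $fg\ne0$, its sign is the product of the signs of $f$ and $g$. An order-preserving ring homomorphism of torings preserves $\vee$ and $\wedge$, because these are $\max$ and $\min$.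

A subgroup $I$ of a totally ordered abelian group $A$ is \emph{convex} if $|a|\le|b|$ and $b\in I$ imply $a\in I$. If $a\notin I$ and $i\in I$, then $|i|<|a|$, so $a+i$ has the sign of $a$; giving each nonzero coset the common sign of its elements orders $A/I$ totally. If $A$ is a toring and $I$ a proper convex ideal, $A/I$ is a toring. The nilradical is convex: $|a|\le|b|$ and $b^n=0$ give $|a|^n\le|b|^n=0$.

An ordered group is \emph{archimedean} if for all $a,b>0$ there is $m\in\mathbb N$ with $b\le ma$. We use H\"older's theorem: an archimedean totally ordered abelian group has an order embedding into $(\mathbb R,+)$, and an archimedean totally ordered field embeds into $\mathbb R$ as an ordered field.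

Let $A$ be a toring containing $\mathbb Q$. Write $v(f)\le v(g)$ if $|g|\le m|f|$ for some $m\in\mathbb N$. This is a total preorder on $A$; the class $v(f)$ of $f$ is its \emph{archimedean class}, and the set $T$ of classes is a chain. As with $\operatorname{ord}$, small elements have large class: the largest class is $\infty=v(0)$, and it contains only $0$. The relation $v(f)<v(g)$ means $|f|>m|g|$ for all $m$; then $f+g$ has the sign of $f$. From $|f+g|\le2\max(|f|,|g|)$ we get $v(f+g)\ge\min(v(f),v(g))$. The class $v$ behaves like a valuation as long as products do not vanish.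

\begin{lemma}\label{lem:classes}
Let $f,f',g,h\in A$.
\begin{enumerate}
\item[(a)] If $v(f)\le v(f')$, then $v(fg)\le v(f'g)$. In particular $v(fg)$ depends only on $v(f)$ and $v(g)$.
\item[(b)] If $m|f'|\le|f|$ for all $m$, then $v(f)<v(f')$ or $f'=0$. If $v(f)<v(f')$, then $v(fg)<v(f'g)$ or $f'g=0$.
\item[(c)] (Cancellation.) If $\infty\ne v(fg)\le v(f'g)$, then $v(f)\le v(f')$.
\item[(d)] If $m\ge1$ and $v(g^m)=v(h^m)\ne\infty$, then $v(g)=v(h)$.
\item[(e)] If $g$ is nilpotent, then $v(1)<v(g)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Multiply $|f'|\le m|f|$ by $|g|$.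

(b) If $v(f)<v(f')$ fails, then $|f|\le m|f'|$ for some $m$, so $(m+1)|f'|\le m|f'|$ and $f'=0$. For the second statement, multiply $m|f'|\le|f|$ by $|g|$ and apply the first.

(c) Otherwise $v(f')<v(f)$, and (b) gives $v(f'g)<v(fg)$ or $fg=0$; both contradict the hypothesis.

(d) If $v(g)<v(h)$, then $v(g^m)\le v(gh^{m-1})<v(h^m)$ by (a) and (b), since $h^m\ne0$. The case $v(h)<v(g)$ is symmetric.

(e) If $m|g|\ge1$, then $1$ would be nilpotent by convexity of the nilradical.
\end{proof}

Two nonzero elements of the same class have a real ratio. For $\tau\in T\setminus\{\infty\}$, the set $\{v>\tau\}$ is a convex subgroup of the group $\{v\ge\tau\}$, and the quotient is archimedean. By H\"older's theorem there is an additive, hence $\mathbb Q$-linear, order-preserving map $\ell_\tau\colon\{v\ge\tau\}\to\mathbb R$ with kernel $\{v>\tau\}$; fix one for each $\tau$. If $v(g)=\tau$, then $\ell_\tau(g)$ has the sign of $g$. For $v(g)=v(h)=\tau$ put $[g:h]=\ell_\tau(g)/\ell_\tau(h)\in\mathbb R^*$. Then $[g:h][h:h']=[g:h']$ and $\operatorname{sgn}[g:h]=\operatorname{sgn}(g)\operatorname{sgn}(h)$.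

\begin{lemma}\label{lem:ratio}
If $v(g)=v(h)$ and $gd\ne0$, then $[gd:hd]=[g:h]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:classes}(a), $\tau'=v(gd)=v(hd)\neq\infty$. Replacing $h$ by $-h$ changes the sign of both sides, and replacing $d$ by $-d$ changes neither, so let $h,d>0$; then $\ell_{\tau'}(hd)>0$. For rational $q<[g:h]$, with $\tau=v(h)$, we have $\ell_\tau(g-qh)=\ell_\tau(h)([g:h]-q)>0$, so $g-qh>0$, so $gd-qhd\ge0$, and applying $\ell_{\tau'}$ gives $[gd:hd]\ge q$. For rational $q>[g:h]$ all inequalities are reversed.
\end{proof}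

\begin{lemma}\label{lem:finite}
Let $A$ be a $K$-toring, $K\subseteq\mathbb R$. Then $v(a)=v(1)$ for $0\neq a\in K$. If $\dim_KA<\infty$, then $T$ is finite.
\end{lemma}

\begin{proof}
Both $|a|$ and $|a|^{-1}$ are bounded by an integer, which gives the first claim. Hence the sets $\{v\ge\tau\}$, $\tau\in T$, are $K$-subspaces. They are distinct and form a chain, so there are at most $\dim_KA+1$ of them.
\end{proof}

Lemma~\ref{lem:finite} needs $K$ archimedean: a non-archimedean ordered field has dimension one over itself, but the powers of a positive infinitesimal lie in infinitely many classes.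

\section{Monomials in three variables and in two}\label{sec:monomials}

\begin{example}\label{ex:three}
Give $X,Y,Z$ the weights $9,12,16$ and let $A$ be the quotient of $\mathbb R[X,Y,Z]$ by the span of the monomials of weight $\ge33$. A basis of $A$ is
\[
1,\ X,\ Y,\ Z,\ X^2,\ XY,\ Y^2,\ XZ,\ X^3,\ YZ,\ Z^2,\ X^2Y,
\]
with weights $0,9,12,16,18,21,24,25,27,28,32,30$: the list is ordered by weight, except that the last two entries are interchanged. Call a nonzero element of $A$ positive if the first monomial of the list that occurs in it has a positive coefficient. Sums of positive elements are positive. For products, let $m$ precede $m'$ in the list and let $n$ be a monomial with $m'n\ne0$ in $A$. We claim that $mn\ne0$ and that $mn$ precedes $m'n$. For $n=1$ there is nothing to prove. For $n\neq1$ the weight of $m'$ is at most $32-9=23$, so $m$ has smaller weight than $m'$, and $mn$ has smaller weight than $m'n$. The claim can fail only if $(mn,m'n)=(X^2Y,Z^2)$, which is impossible because these monomials have no common factor $n\ne1$. Now let $f,g$ be positive with first monomials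 $m,n$. Applying the claim twice shows that either $mn\ne0$ and $mn$ is the first monomial of $fg$, with positive coefficient, or all products of a monomial of $f$ with a monomial of $g$ vanish. So $A$ is a toring. In it $X$, $Y$, $Z$, $X^3-YZ$, $Y^2-XZ$ and $Z^2-X^2Y$ are positive, so \eqref{eq:three} fails. Consequently $A$ is not an order-preserving image of a subring of an ordered field, and Theorem~\ref{thm:lifting} is false for three generators.
\end{example}

With one nilpotent generator $x\ge0$ nothing of this kind can happen. Write $f=X^wf_1$ with $f_1(0)\ne0$. By Lemmas~\ref{lem:classes}(e) and~\ref{lem:finite}, $f_1(x)$ has the sign of $f_1(0)$, so $f(x)$ is zero or has the sign of $f(t)$.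

Now let $A=K[x,y]$ with $x,y>0$ nilpotent, and assume for the moment that the monomials $x^iy^j$ that are nonzero in $A$ lie in pairwise different classes. Then a nonzero $f(x,y)$ has the sign of the coefficient of its monomial of least class, and $\omega=t^\delta$ will do in Theorem~\ref{thm:puiseux} if $\delta>0$ is such that $\infty\ne v(x^iy^j)\le v(x^ky^l)$ with $(i,j)\ne(k,l)$ implies $i+j\delta<k+l\delta$. Cancel the common factor of the two monomials. What remains, apart from comparisons with $1$, is a comparison of a power of $x$ with a power of $y$, and this is where two variables differ from three: each condition is a bound on the single number $\delta$. The relation $\infty\ne v(x^e)\le v(y^p)$ asks for $e/p<\delta$, and $\infty\ne v(y^{p'})\le v(x^{e'})$ asks for $\delta<e'/p'$. We must show that these bounds are compatible.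

Suppose, for instance, that $\infty\ne v(x^3)\le v(y^2)$ and $\infty\ne v(y^5)\le v(x^7)$, which would ask for $3/2<\delta<7/5$. Cross-multiplying gives $v(x^{15})\le v(y^{10})\le v(x^{14})$. This proves only that $x^{15}=0$, which is no contradiction, just as in Example~\ref{ex:three}. Instead, substitute one relation into the other and cancel:
\begin{align*}
v(x^3y^3)\le v(y^5)\le v(x^7)&\quad\Longrightarrow\quad v(y^3)\le v(x^4),\\
v(x^3y)\le v(y^3)\le v(x^4)&\quad\Longrightarrow\quad v(y)\le v(x),\\
v(x^3)\le v(y^2)\le v(xy)&\quad\Longrightarrow\quad v(x^2)\le v(y).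
\end{align*}
In each line the leftmost class is finite, being at most $v(y^5)$, at most $v(y^3)$, and equal to $v(x^3)$, respectively, so Lemma~\ref{lem:classes}(c) applies. We arrive at $v(x^2)\le v(x)$ with $x^2\ne0$, which contradicts parts (e) and (b) of the lemma. The exponents of $y$ ran through $(2,5),(2,3),(2,1),(1,1)$. This is Euclid's algorithm; it only lowers exponents and so never leaves the nonzero elements of $A$. One is led to guess that two-generated torings always lift.

The difficulty is that monomials need not decide signs. If, say, $v(y^2)=v(x^3)\ne\infty$, then $\omega$ must begin with $ct^{3/2}$ where $c^2=[y^2:x^3]$, and for $c=1$ the sign of $y^2-x^3$ is still undecided. The proof then repeats the argument with $\varphi=Y^2-X^3$ in place of $Y$ and with the polynomials of $Y$-degree less than $2$ in place of the powers of $X$. Each repetition either finishes or fixes one more term of $\omega$, and the finiteness of $T$ stops the process.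

\section{Reduction to nilpotent generators}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:identities} from Theorem~\ref{thm:lifting}]
Let $s=s'$ be a tofield identity in two variables, $C$ a toring and $a,b\in C$. The subring $A_0=\mathbb Z[a,b]$ is a toring, closed under $\vee$ and $\wedge$. It is torsion-free, so it embeds in $A_1=A_0\otimes\mathbb Q=\mathbb Q[a,b]$, which is a $\mathbb Q$-toring under the rule $d/n\ge0\iff d\ge0$ for $d\in A_0$, $n>0$. Theorem~\ref{thm:lifting} with $K=\mathbb Q$ gives $B\subseteq F$ and $\pi\colon B\to A_1$. Choose $a',b'\in B$ over $a,b$. The equation holds in $F$, hence in $B$, so $s(a',b')=s'(a',b')$. Since $\pi$ preserves all operations, $s(a,b)=s'(a,b)$.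
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lifting} from Theorem~\ref{thm:puiseux}]
Let $\pi\colon K[X,Y]\to A$ be surjective and $\mathfrak n$ the nilradical of $A$. The toring $A/\mathfrak n$ is reduced, and it is a domain: if $fg=0$ and $|f|\le|g|$, then $0\le f^2\le|fg|=0$, so $f=0$. Hence $\mathfrak q=\pi^{-1}(\mathfrak n)$ is prime. A prime ideal of $K[X,Y]$ is zero, or generated by an irreducible polynomial, or maximal. Recall also that the order of a totally ordered domain extends to its fraction field by $a/b>0\iff ab>0$.

\emph{Case $\mathfrak q=0$.} Then $\pi$ is injective and $\mathfrak n=0$, so $A$ is an ordered domain. Take $B=A$ and $F=\operatorname{Frac}(A)$.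

\emph{Case $\mathfrak q=(g)$, $g$ irreducible.} We order $K[X,Y]$ so that $g$ is infinitely small compared with the polynomials outside $\mathfrak q$. For $h\notin\mathfrak q$ let $\sigma(h)=\pm1$ be the sign of the image of $h$ in the domain $A/\mathfrak n$; it is multiplicative and equals the sign of $\pi(h)$. Let $\varepsilon$ be the sign of $\pi(g)$, with $\varepsilon=1$ if $\pi(g)=0$. Write $f\ne0$ uniquely as $f=g^jh$ with $g\nmid h$, and call $f$ positive if $\varepsilon^j\sigma(h)=1$. Exactly one of $f,-f$ is positive, and products of positive elements are positive. Let $f=g^jh$ and $f'=g^{j'}h'$ be positive, $j\le j'$. If $j<j'$, then $f+f'=g^j(h+g^{j'-j}h')$ and $h+g^{j'-j}h'\equiv h$ modulo $\mathfrak q$, so $f+f'$ is positive. If $j=j'$, then $\sigma(h)=\sigma(h')$, so the image of $h+h'$ in $A/\mathfrak n$ is nonzero of the same sign, and $f+f'=g^j(h+h')$ is positive. Thus $B=K[X,Y]$ is a totally ordered domain; take $F=\operatorname{Frac}(B)$. If $f=g^jh$ is positive, then $\pi(f)=(\varepsilon\pi(g))^j\cdot\sigma(h)\pi(h)\ge0$, so $\pi$ is order preserving.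

\emph{Case $\mathfrak q$ maximal.} We enlarge $K$ to the residue field $k=A/\mathfrak n$, so that the generators can be made nilpotent. By Zariski's lemma (a field that is finitely generated as a $K$-algebra is finite over $K$), $k$ is an ordered field finite over $K$. If $\alpha\in k$ satisfies $\alpha^d+a_{d-1}\alpha^{d-1}+\dots+a_0=0$ with $a_i\in K$ and $|\alpha|\ge1$, then $|\alpha|^d\le\sum|a_i|\cdot|\alpha|^{d-1}$; so always $|\alpha|\le1+\sum|a_i|$. As $K$ is archimedean, so is $k$, and $k$ embeds in $\mathbb R$ as an ordered field. The embedding is the identity on $\mathbb Q$ and preserves order, so it is the identity on $K$.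

Next we find a copy of $k$ in $A$. Since $A$ is Noetherian, $\mathfrak n$ is generated by finitely many nilpotent elements, so $\mathfrak n^r=0$ for some $r$. An element outside $\mathfrak n$ is invertible modulo $\mathfrak n$, hence a unit. Write $k=K(\alpha)$ with minimal polynomial $\mu$ over $K$; in characteristic $0$ such $\alpha$ exists and $\mu'(\alpha)\ne0$. Let $\alpha_0\in A$ lift $\alpha$, and put $\alpha_{i+1}=\alpha_i-h_i$ with $h_i=\mu(\alpha_i)/\mu'(\alpha_i)$. Inductively $\alpha_i$ lifts $\alpha$, so that $\mu'(\alpha_i)$ is a unit, and $\mu(\alpha_i)\in\mathfrak n^{2^i}$, because Taylor expansion gives $\mu(\alpha_{i+1})\in\mu(\alpha_i)-h_i\mu'(\alpha_i)+h_i^2A=h_i^2A$. For $2^i\ge r$, $\alpha_i$ is a root of $\mu$, and $K[\alpha_i]\cong K[Z]/(\mu)$ maps isomorphically onto $k$. A nonzero element of this copy of $k$ lies outside $\mathfrak n$, so it has in $A$ the sign it has in $k\subseteq\mathbb R$. Thus $A$ is a $k$-toring.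

Subtract from $\pi(X)$ and $\pi(Y)$ their residues in $k\subseteq A$ and change the sign of the first difference if necessary. This gives $A=k[x,y]$ with $x,y$ nilpotent and $x\ge0$. Let $\omega$ be as in Theorem~\ref{thm:puiseux} for $k$. By contraposition $f(t,\omega)\ge0$ implies $f(x,y)\ge0$; applied to $\pm f$, this shows that $f(t,\omega)=0$ implies $f(x,y)=0$. So $B=k[t,\omega]\to A$, $t\mapsto x$, $\omega\mapsto y$, is well defined, surjective and order preserving, and $B\subseteq F=\mathcal R$.
\end{proof}

For the rest of the paper $K,A,x,y$ are as in Theorem~\ref{thm:puiseux}. Since $x$ and $y$ are nilpotent, $\dim_KA<\infty$, so $T$ is finite. For $f,g\in K[X,Y]$ the expressions $v(f)$, $[f:g]$ and ``$f>0$ in $A$'' refer to the elements $f(x,y)$ and $g(x,y)$.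

\section{Puiseux series and admissible triples}\label{sec:triples}

\subsection*{Conjugates of Puiseux series}
An initial part $\xi$ of $\omega$ has fractional exponents and coefficients outside $K$. To obtain from it a polynomial that can be evaluated in $A$ we multiply over its conjugates, so we need an explicit description of them. Let $\bar K\subseteq\mathbb C$ be the algebraic closure of $K$, let $\bar K_{\mathbb R}=\bar K\cap\mathbb R$, and let $\mathcal P=\bigcup_N\bar K((t^{1/N}))$. By Puiseux's theorem $\mathcal P$ is algebraically closed, since $\bar K$ is algebraically closed of characteristic $0$. For $\tau\in\operatorname{Gal}(\bar K/K)$ and a homomorphism $\chi\colon\mathbb Q/\mathbb Z\to\bar K^*$, the map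
\[
(\tau,\chi)\colon\ \sum c_qt^q\longmapsto\sum\tau(c_q)\chi(q)t^q
\]
is a ring endomorphism of $\mathcal P$, because $\chi(q+q')=\chi(q)\chi(q')$. These maps form a group $\mathcal G$ of automorphisms: $(\tau,\chi)(\tau',\chi')=(\tau\tau',\chi\cdot(\tau\circ\chi'))$, and the inverse of $(\tau,\chi)$ is $(\tau^{-1},\tau^{-1}\circ\chi^{-1})$ with $\chi^{-1}(q)=1/\chi(q)$. The group acts term by term, so it preserves $\operatorname{ord}$ and commutes with truncation $\sum c_qt^q\mapsto\sum_{q\le\rho}c_qt^q$.

\begin{lemma}\label{lem:orbits}
The fixed field of $\mathcal G$ is $K((t))$. If $\zeta\in\mathcal P$ is algebraic over $K((t))$, then its orbit $\mathcal G\zeta$ is finite, $\prod_{\zeta'\in\mathcal G\zeta}(Y-\zeta')$ is its minimal polynomial over $K((t))$, and $|\mathcal G\zeta|$ is its degree.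
\end{lemma}

\begin{proof}
Elements of $K((t))$ are fixed. If $\sum c_qt^q$ is fixed, then $\tau=1$, $\chi(q)=e^{2\pi iq}$ gives $c_q=0$ for $q\notin\mathbb Z$, and then $\chi=1$ with $\tau$ arbitrary gives $c_q\in K$, as $\bar K/K$ is Galois. The orbit of $\zeta$ consists of roots of the minimal polynomial, so it is finite and the product divides the minimal polynomial. The product is $\mathcal G$-invariant, so it lies in $K((t))[Y]$, and the minimal polynomial is irreducible; hence they are equal.
\end{proof}

\subsection*{Initial forms}
A \emph{triple} $(\eta,\rho,c)$ consists of $\rho\in\mathbb Q_{\ge0}$, a finite sum $\eta$ of terms $c_qt^q$ with $0<q<\rho$ and $c_q\in\bar K_{\mathbb R}$, and $c\in\mathbb R$; if $\rho=0$ we require $\eta=0$ and $c=0$. It describes the candidates for $\omega$ whose terms up to $t^\rho$ are prescribed: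
\[
D(\eta,\rho,c)=\{\eta+(c+z)t^\rho:\ z\in\mathcal R,\ \operatorname{ord}z>0\}.
\]
To see which polynomials have a sign on $D(\eta,\rho,c)$ that is already determined, let $u$ be an indeterminate. For $0\ne g\in\mathcal P[Y]$ write $g(\eta+ut^\rho)=\sum g_iu^i$ with $g_i\in\mathcal P$, not all zero because the substitution is invertible. The \emph{weight} is $w(g)=\min_i\operatorname{ord}g_i$, and the \emph{initial form} $0\ne I_g\in\bar K[u]$ is the coefficient of $t^{w(g)}$. Both depend only on $(\eta,\rho)$. A polynomial $0\ne f\in K[X,Y]$ is regarded as $f(t,Y)\in\mathcal P[Y]$. Then $w(f)\ge0$ and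
\begin{equation}\label{eq:initial}
f(t,\eta+ut^\rho)=t^{w(f)}\Bigl(I_f(u)+\sum_{q>0}G_q(u)t^q\Bigr),
\end{equation}
a finite sum with $I_f,G_q\in\bar K_{\mathbb R}[u]$. We call $f$ \emph{decided} (at the triple) if $I_f(c)\ne0$.

\begin{lemma}\label{lem:initial}
Let $g,h\in\mathcal P[Y]$ be nonzero, $q\in\mathbb Q$ and $\zeta\in\mathcal P$.
\begin{enumerate}
\item[(a)] $w(gh)=w(g)+w(h)$ and $I_{gh}=I_gI_h$.
\item[(b)] If $w(g)<w(h)$, then $I_{g-qh}=I_g$. If $w(g)=w(h)$ and $I_g-qI_h\ne0$, then $I_{g-qh}=I_g-qI_h$.
\item[(c)] $w(Y-\zeta)=\min(\rho,\operatorname{ord}(\eta-\zeta))$. If $\operatorname{ord}(\eta-\zeta)<\rho$, then $I_{Y-\zeta}$ is a nonzero constant; otherwise $I_{Y-\zeta}=u+s$, where $s$ is the coefficient of $t^\rho$ in $\eta-\zeta$.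
\item[(d)] Let $f\in K[X,Y]$ be decided. For $\omega\in D(\eta,\rho,c)$ the series $f(t,\omega)$ has order $w(f)$ and leading coefficient $I_f(c)$. For rational $\tilde\rho>\rho$, $f(t,\eta+ct^\rho+ut^{\tilde\rho})=t^{w(f)}\bigl(I_f(c)+\text{terms with positive powers of }t\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) holds because $\bar K[u]$ is a domain; (b) and (c) are read off from the definitions, using $Y-\zeta\mapsto(\eta-\zeta)+ut^\rho$. For (d) substitute $c+z$ for $u$ in \eqref{eq:initial}, with $\operatorname{ord}z>0$ or $z=ut^{\tilde\rho-\rho}$, and note that $I_f(c+z)-I_f(c)$ is a multiple of $z$.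
\end{proof}

So a decided polynomial has the sign of $I_f(c)$ on all of $D(\eta,\rho,c)$. A triple can only be useful if these signs do not conflict with $A$.

\begin{definition}
A triple $(\eta,\rho,c)$ is \emph{admissible} if for all $0\ne f\in K[X,Y]$, $I_f(c)>0$ implies $f\ge0$ in $A$.
\end{definition}

The triple $(0,0,0)$ is admissible. Indeed, write $f=X^{w}f_1$ with $X\nmid f_1$; then $I_f(u)=f_1(0,u)$. If $f_1(0,0)>0$, then $f_1(x,y)$ is a positive constant plus a nilpotent element, hence positive by Lemmas~\ref{lem:classes}(e) and~\ref{lem:finite}, and $x^w\ge0$. This is the only use of the hypothesis $x\ge0$.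

Admissibility concerns signs only, but applied to the polynomials $f-qg$ it controls classes and ratios as well.

\begin{lemma}\label{lem:admissible}
Let $(\eta,\rho,c)$ be admissible, and let $f,g\in K[X,Y]$ be nonzero with $f$ decided.
\begin{enumerate}
\item[(a)] If $f\ne0$ in $A$, its sign in $A$ is that of $I_f(c)$.
\item[(b)] If $w(f)<w(g)$, or if $w(f)\le w(g)$ and $I_g(c)=0$, then $v(f)<v(g)$ or $v(g)=\infty$.
\item[(c)] If $w(f)=w(g)$ and $g$ is decided, then $v(f)=v(g)$, and if this class is finite, $[f:g]=I_f(c)/I_g(c)$.
\end{enumerate}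
\end{lemma}

\begin{proof}
(a) Apply the definition to $f$ or $-f$.

(b) We may assume $I_f(c)>0$. By Lemma~\ref{lem:initial}(b), $I_{f-qg}(c)=I_f(c)>0$ for all $q\in\mathbb Z$; when $w(f)=w(g)$, note that $I_f-qI_g$ takes the nonzero value $I_f(c)$ at $c$. So $f\ge qg$ in $A$ for all $q\in\mathbb Z$, that is, $f\ge m|g|$ for all $m$, and Lemma~\ref{lem:classes}(b) applies.

(c) We may assume $I_f(c),I_g(c)>0$; let $r$ be their ratio. Then $f,g\ge0$ in $A$, and by Lemma~\ref{lem:initial}(b), $f-qg\ge0$ for rational $q<r$ and $f-qg\le0$ for rational $q>r$. One $q\in(0,r)$ and one $q>r$ give $v(f)=v(g)$. If this class $\tau$ is finite, then $\ell_\tau(g)>0$, and applying $\ell_\tau$ gives $q\le[f:g]\le q'$ for all rationals $q<r<q'$.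
\end{proof}

\section{Stages}\label{sec:stages}

A \emph{stage} is an admissible triple $(\eta,\rho,c)$ with $c\in\bar K_{\mathbb R}$. Fix a stage. Lemma~\ref{lem:admissible} says nothing about the sign of an undecided polynomial. We now show that all undecided information is carried by a single polynomial.

Put $\xi=\eta+ct^\rho\in\mathcal P\cap\mathcal R$. It is a finite sum with exponents in $(0,\rho]$, possibly empty, so it is algebraic over $K((t))$. Let $\xi=\xi_1,\dots,\xi_n$ be its $\mathcal G$-orbit and $\varphi=\prod_i(Y-\xi_i)$ its minimal polynomial. For $i>1$ we have $0<\operatorname{ord}(\xi-\xi_i)\le\rho$. Let $\lambda$ and $\kappa$ be the order and leading coefficient of $\varphi_Y(t,\xi)=\prod_{i>1}(\xi-\xi_i)$, and put $\delta_0=\rho+\lambda$. Then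
\[
\lambda=\sum_{i>1}\operatorname{ord}(\xi-\xi_i),\qquad 0\le\lambda\le\delta_0 .
\]
Let $\Phi=\{a\in K[X,Y]\setminus\{0\}:\deg_Ya<n\}$.

\begin{lemma}\label{lem:key}
\begin{enumerate}
\item[(a)] $\varphi$ lies in $K[X,Y]$ (with $X=t$), is monic of degree $n$ in $Y$, and is nilpotent in $A$. Moreover $0\neq\kappa\in\bar K_{\mathbb R}$.
\item[(b)] $w(\varphi)=\delta_0$ and $I_\varphi(c)=0$.
\item[(c)] Every $a\in\Phi$ is decided; hence $w(a)=\operatorname{ord}a(t,\xi)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The coefficients of $\varphi$ lie in $K((t))$ by Lemma~\ref{lem:orbits} and are finite sums with exponents $\ge0$, so they lie in $K[t]$. The $\xi_i$ have positive order, so $\varphi(0,Y)=Y^n$; hence $\varphi\in(X,Y)$ and $\varphi(x,y)$ is nilpotent. The coefficients of $\xi$ lie in $\bar K_{\mathbb R}$, hence so do those of $\varphi_Y(t,\xi)$.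

(b) Since $\operatorname{ord}(\xi-\eta)\ge\rho$, Lemma~\ref{lem:initial}(c) gives $w(Y-\xi_i)=\min(\rho,\operatorname{ord}(\xi-\xi_i))$. This is $\rho$ for $i=1$ and $\operatorname{ord}(\xi-\xi_i)$ for $i>1$; the sum is $\delta_0$. If $\varphi$ were decided, Lemma~\ref{lem:initial}(d) would give $\varphi(t,\xi)\ne0$.

(c) Factor $a(t,Y)=a_0\prod(Y-\zeta_i)$ over $\mathcal P$, with $0\neq a_0\in K[t]$, whose initial form is a nonzero constant. If $I_a(c)=0$, then by Lemma~\ref{lem:initial}(a),(c) some root $\zeta$ has $\operatorname{ord}(\eta-\zeta)\ge\rho$ and the coefficient of $t^\rho$ in $\eta-\zeta$ is $-c$. Then $\operatorname{ord}(\xi-\zeta)>\rho$, so $\xi$ is the truncation of $\zeta$ to exponents $\le\rho$. Truncation maps $\mathcal G\zeta$ onto $\mathcal G\xi$, and the minimal polynomial of $\zeta$ over $K((t))$ divides $a$. So $n\le|\mathcal G\zeta|\le\deg_Ya<n$ by Lemma~\ref{lem:orbits}, a contradiction. The last claim is Lemma~\ref{lem:initial}(d).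
\end{proof}

Since $\varphi$ is monic in $Y$, repeated division gives every $0\ne f\in K[X,Y]$ a \emph{$\varphi$-adic expansion} $f=\sum_ja_j\varphi^j$ with $a_j\in\Phi\cup\{0\}$. The $a_j$ are decided, so only $\varphi$ remains to be understood.

Let $\Gamma=\{w(a):a\in\Phi\}$, and let $\Lambda\subset\mathbb Q$ be the group of orders of nonzero elements of $K((t))(\xi)$. If $N$ is a common denominator of the exponents of $\xi$, then $\Lambda\subseteq\frac1N\mathbb Z$. By Lemma~\ref{lem:key}(c), $\Gamma\subseteq\Lambda\cap\mathbb Q_{\ge0}$, so every nonempty subset of $\Gamma$ has a least element. In Section~\ref{sec:monomials} we canceled $x^3$ from $x^7$. The analogue here is to write a given $b'\in\Phi$, up to its class, as $hb$ with $h\in\Phi$, which requires $w(b')-w(b)\in\Gamma$. The difference lies in $\Lambda$ but not always in $\Gamma$; part (b) of the next lemma gives a threshold beyond which it does.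

\begin{lemma}\label{lem:semigroup}
\begin{enumerate}
\item[(a)] $0\in\Gamma$, and $\Gamma$ is closed under addition.
\item[(b)] If $\gamma\in\Lambda$ and $\gamma\ge\lambda$, then $\gamma\in\Gamma$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $w(1)=0$. For $a,b\in\Phi$, the remainder $r\in K[X,Y]$ of $ab$ modulo $\varphi$ satisfies $r(t,\xi)=a(t,\xi)b(t,\xi)\ne0$. So $r\in\Phi$ and $w(r)=w(a)+w(b)$ by Lemma~\ref{lem:key}(c).

(b) We interpolate. As $\lambda\in\Lambda$, there is $g\in K((t))[Y]$ with $\operatorname{ord}g(\xi)=\gamma-\lambda\ge0$. The elements $h_i=g(\xi_i)$ are $\mathcal G$-conjugates of $h_1=g(\xi)$, so they have the same order. The polynomial $a(Y)=\sum_ih_i\prod_{k\ne i}(Y-\xi_k)$ is $\mathcal G$-invariant, since each element of $\mathcal G$ permutes the summands, and its coefficients have order $\ge0$. So $a\in K[[t]][Y]$, $\deg_Ya<n$, and $a(\xi)=h_1\varphi_Y(t,\xi)$ has order $\gamma$. Truncate the coefficients of $a$ modulo $t^m$ for an integer $m>\gamma$. This changes $a(\xi)$ by a series of order $\ge m$, because $\operatorname{ord}\xi\ge0$, and yields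 an element of $\Phi$ of weight $\gamma$.
\end{proof}

By Lemmas~\ref{lem:admissible}(c) and~\ref{lem:key}(c), the class $v(a)$ of $a\in\Phi$ depends only on $w(a)$. Define $\theta\colon\Gamma\to T$ by $\theta(w(a))=v(a)$.

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(a)] If $f,g\in A$ satisfy $v(f)=\theta(\gamma)$ and $v(g)=\theta(\gamma')$, then $v(fg)=\theta(\gamma+\gamma')$.
\item[(b)] If $\gamma<\gamma'$, then $\theta(\gamma)<\theta(\gamma')$ or $\theta(\gamma')=\infty$. The set $\{\gamma\in\Gamma:\theta(\gamma)\ne\infty\}$ is finite and contains $0$.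
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $a,a',b\in\Phi$ of weights $\gamma,\gamma',\gamma+\gamma'$. Then $v(fg)=v(aa')$ by Lemma~\ref{lem:classes}(a). The product $aa'$ is decided and has the weight of $b$, so $v(aa')=v(b)$ by Lemma~\ref{lem:admissible}(c).

(b) The first claim is Lemma~\ref{lem:admissible}(b). So $\theta$ is injective on the set in question, and $T$ is finite. Finally $\theta(0)=v(1)\ne\infty$.
\end{proof}

\begin{example}\label{ex:cusp}
At the stage $(0,0,0)$ we have $\xi=0$, $\varphi=Y$, $n=1$, $\lambda=\delta_0=0$, $\kappa=1$, $\Phi=K[X]\setminus\{0\}$, $\Lambda=\mathbb Z$, $\Gamma=\mathbb Z_{\ge0}$ and $\theta(e)=v(x^e)$; this is the setting of Section~\ref{sec:monomials}. If $(0,\frac32,1)$ is a stage, then $\xi=t^{3/2}$ has orbit $\{\pm t^{3/2}\}$, so $\varphi=Y^2-X^3$ and $\varphi_Y(t,\xi)=2t^{3/2}$, giving $\lambda=\frac32$, $\kappa=2$, $\delta_0=3$ and $I_\varphi=u^2-1$. Here $\Phi$ consists of the nonzero $a_0(X)+a_1(X)Y$, $\Lambda=\frac12\mathbb Z$ and $\Gamma=\{0,1,\frac32,2,\frac52,\dots\}$. The value $\frac12\in\Lambda\setminus\Gamma$ shows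 that a threshold is needed in Lemma~\ref{lem:semigroup}(b).
\end{example}

\section{Slopes and Euclid's algorithm}\label{sec:slopes}

We stay at a fixed stage and ask what $A$ says about the unknown number $\delta=\operatorname{ord}\varphi(t,\omega)$. Suppose $\omega\in D(\eta,\rho,c)$ is as in Theorem~\ref{thm:puiseux}, and let $b\in\Phi$ have weight $e$, so that $\operatorname{ord}b(t,\omega)=e$. If $p\delta<e$, then $|\varphi^p|\ge m|b|$ in $K[t,\omega]$ for all $m$, hence in $A$, so $v(\varphi^p)<\theta(e)$ or $\theta(e)=\infty$. If $p\delta>e$, the roles of $\varphi^p$ and $b$ are exchanged. This suggests the following terms. For an integer $p\ge1$ and $e\in\Gamma$, the pair $(p,e)$, with \emph{slope} $e/p$, is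
\begin{itemize}
\item \emph{lower} if $\infty\ne\theta(e)\le v(\varphi^p)$,
\item \emph{upper} if $\infty\ne v(\varphi^p)\le\theta(e)$.
\end{itemize}
Lower pairs force $e/p\le\delta$ and upper pairs force $\delta\le e/p$. The next lemma reduces every comparison between two terms of a $\varphi$-adic expansion to such a pair. It is here that two generators are essential: after cancellation a power of the single element $\varphi$ faces a decided polynomial.

\begin{lemma}\label{lem:cancel}
Let $a,b\in\Phi$ and $j\ne k$, with $\infty\ne v(a\varphi^j)\le v(b\varphi^k)$.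
\begin{enumerate}
\item[(i)] If $j<k$, put $p=k-j$, $e=w(a)-w(b)$. Then $e<\lambda$ or $(p,e)$ is lower.
\item[(ii)] If $j>k$, put $p=j-k$, $e=w(b)-w(a)$. Then $e>p\delta_0$ and $(p,e)$ is upper.
\end{enumerate}
In particular every upper pair has slope greater than $\delta_0$.
\end{lemma}

\begin{proof}
(i) Canceling $\varphi^j$ gives $\infty\ne v(a)\le v(b\varphi^p)$. If $e\ge\lambda$, then $e\in\Gamma$ by Lemma~\ref{lem:semigroup}(b); take $h\in\Phi$ of weight $e$. By Lemma~\ref{lem:theta}(a), $v(hb)=\theta(w(a))=v(a)$. So $\infty\ne v(hb)\le v(\varphi^pb)$, and canceling $b$ gives $\infty\neq\theta(e)=v(h)\le v(\varphi^p)$.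

(ii) Canceling $\varphi^k$ gives $\infty\ne v(a\varphi^p)\le v(b)$. The polynomial $a\varphi^p$ is undecided of weight $w(a)+p\delta_0$. If $w(b)\le w(a)+p\delta_0$, Lemma~\ref{lem:admissible}(b) would give $v(b)<v(a\varphi^p)$ or $v(a\varphi^p)=\infty$, which is false. So $e>p\delta_0\ge\lambda$ and $e\in\Gamma$. With $h\in\Phi$ of weight $e$ we have $v(\varphi^pa)\le v(b)=v(ha)$, and canceling $a$ gives $\infty\ne v(\varphi^p)\le\theta(e)$.

For the last statement apply (ii) with $a=1$, $j=p$, $k=0$ and $w(b)=e$.
\end{proof}

\begin{lemma}[Euclid's algorithm]\label{lem:euclid}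
Let $(p,e)$ be lower and $(p',e')$ upper. Then $e/p\le e'/p'$, and if equality holds, then $v(\varphi^p)=\theta(e)$ and $v(\varphi^{p'})=\theta(e')$.
\end{lemma}

\begin{proof}
We assume $e/p\ge e'/p'$ and prove, by induction on $p+p'$, that the slopes are equal and both equalities hold. Take $b,b'\in\Phi$ of weights $e,e'$, so that $\infty\ne v(b)\le v(\varphi^p)$ and $\infty\ne v(\varphi^{p'})\le v(b')$.

\emph{$p=p'$.} Then $e\ge e'$ and $\theta(e)\le v(\varphi^p)\le\theta(e')$. If $e>e'$, Lemma~\ref{lem:theta}(b) gives $\theta(e')<\theta(e)$, as $\theta(e)\ne\infty$; this is a contradiction. So $e=e'$ and the three classes coincide.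

\emph{$p<p'$.} Put $d=p'-p$. Then $v(b\varphi^d)\le v(\varphi^{p'})\le v(b')$ and $v(b\varphi^d)\neq\infty$, so $(d,e'-e)$ is upper by Lemma~\ref{lem:cancel}(ii). From $e\ge pe'/p'$ we get $e'-e\le de'/p'$, so
\[
(e'-e)/d\le e'/p'\le e/p .
\]
The induction hypothesis applies to $(p,e)$ and $(d,e'-e)$, since $p+d=p'<p+p'$. So the outer terms are equal, whence $e/p=e'/p'$; also $v(\varphi^p)=\theta(e)$ and $v(\varphi^d)=\theta(e'-e)$, whence $v(\varphi^{p'})=\theta(e')$ by Lemma~\ref{lem:theta}(a).

\emph{$p>p'$.} Put $d=p-p'$. Then $\infty\ne v(b)\le v(\varphi^{p'}\varphi^d)\le v(b'\varphi^d)$. From $e\ge pe'/p'$ and the last statement of Lemma~\ref{lem:cancel} we get $e-e'\ge de'/p'>d\delta_0\ge\lambda$. So $(d,e-e')$ is lower by Lemma~\ref{lem:cancel}(i), and its slope is at least $e'/p'$. The induction hypothesis applies to $(d,e-e')$ and $(p',e')$, since $d+p'=p<p+p'$. So $e-e'=de'/p'$, that is, $e/p=e'/p'$; also $v(\varphi^d)=\theta(e-e')$ and $v(\varphi^{p'})=\theta(e')$, whence $v(\varphi^p)=\theta(e)$.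
\end{proof}

The slopes of lower pairs have a maximum $\delta_-$. Indeed, $(1,0)$ is lower by Lemma~\ref{lem:classes}(e); only finitely many $e$ occur in lower pairs, by Lemma~\ref{lem:theta}(b); and for each $e$ the slope is largest for the least $p$ that occurs with it. The slopes of upper pairs have a minimum $\delta_+$, unless there are none, in which case we put $\delta_+=\infty$. Indeed, $p$ is bounded because $\varphi$ is nilpotent, and for each $p$ that occurs there is a least $e$. Lemmas~\ref{lem:cancel} and~\ref{lem:euclid} give
\[
\delta_-\le\delta_+,\qquad\delta_0<\delta_+ .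
\]

\begin{lemma}\label{lem:weights}
Let $\delta\in\mathbb Q$ satisfy $\delta>\delta_0$ and $\delta_-\le\delta\le\delta_+$. If $a,b\in\Phi$ and $\infty\ne v(a\varphi^j)\le v(b\varphi^k)$, then $w(a)+j\delta\le w(b)+k\delta$. If moreover $j\ne k$ and $\delta_-<\delta<\delta_+$, the inequality is strict.
\end{lemma}

\begin{proof}
If $j=k$, cancellation gives $\infty\ne v(a)\le v(b)$, and $w(b)<w(a)$ is excluded by Lemma~\ref{lem:theta}(b). Otherwise take $p,e$ as in Lemma~\ref{lem:cancel}. If $j<k$, the claim is $e\le p\delta$; either $e<\lambda\le\delta_0<\delta\le p\delta$, or $e\le p\delta_-\le p\delta$. If $j>k$, the claim is $p\delta\le e$, and $p\delta\le p\delta_+\le e$. When $\delta_-<\delta<\delta_+$, these inequalities are strict.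
\end{proof}

\section{The next term of the series}\label{sec:refine}

We keep the stage and compute weights and initial forms for a finer triple. Let $\delta>\delta_0$ be rational and put $\tilde\rho=\delta-\lambda>\rho$. For any real $\tilde c$, $(\xi,\tilde\rho,\tilde c)$ is a triple; let $\tilde w$ and $\tilde I$ denote its weight and initial forms. In
\[
\varphi(t,\xi+ut^{\tilde\rho})=ut^{\tilde\rho}\prod_{i>1}\bigl(\xi-\xi_i+ut^{\tilde\rho}\bigr)
\]
we have $\operatorname{ord}(\xi-\xi_i)\le\rho<\tilde\rho$, so $\tilde w(\varphi)=\delta$ and $\tilde I_\varphi=\kappa u$. For $a\in\Phi$, Lemma~\ref{lem:initial}(d) gives $\tilde w(a)=w(a)$ and $\tilde I_a=I_a(c)$, a nonzero constant. Let $f=\sum a_j\varphi^j\neq0$ be a $\varphi$-adic expansion and put $\alpha_j=I_{a_j}(c)$ for $a_j\ne0$. The term $a_j\varphi^j$ has weight $w(a_j)+j\delta$ and initial form $\alpha_j\kappa^ju^j$. Different powers of $u$ cannot cancel, so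
\begin{equation}\label{eq:refine}
\tilde w(f)=\min_{a_j\ne0}\bigl(w(a_j)+j\delta\bigr),\qquad\tilde I_f(u)=\sum_{j\in M}\alpha_j\kappa^ju^j,
\end{equation}
where $M$ is the set of $j$ with $a_j\neq0$ at which the minimum is attained.

Let $\varepsilon=\pm1$ be the sign of $\varphi$ in $A$, with $\varepsilon=1$ if $\varphi=0$ in $A$. By Lemma~\ref{lem:admissible}(a), a term $a_j\varphi^j$ that is nonzero in $A$ has sign $\operatorname{sgn}(\alpha_j)\varepsilon^j$.

\subsection*{The case $\delta_-<\delta_+$}
Here $A$ leaves room for $\delta$, one term of each expansion dominates, and only the sign of the next coefficient matters.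

\begin{proposition}\label{prop:gap}
Suppose $\delta_-<\delta_+$. Choose a rational $\delta$ with $\max(\delta_-,\delta_0)<\delta<\delta_+$ and $u_1\in\{\pm1\}$ with $\operatorname{sgn}(\kappa u_1)=\varepsilon$, and put $\omega=\xi+u_1t^{\delta-\lambda}$. If $f\ne0$ in $A$, then $f(t,\omega)$ has the sign of $f$ in $A$. In particular $\omega$ is as required in Theorem~\ref{thm:puiseux}.
\end{proposition}

\begin{proof}
Let $f=\sum a_j\varphi^j$, and choose $j_0$ with $a_{j_0}\neq0$ and $v(a_{j_0}\varphi^{j_0})$ minimal; this class is finite because $f\ne0$ in $A$. By Lemma~\ref{lem:weights}, $w(a_{j_0})+j_0\delta<w(a_k)+k\delta$ for all $k\ne j_0$ with $a_k\neq0$, so $M=\{j_0\}$. If another term $a_k\varphi^k$ had the same class, the lemma would also give the opposite strict inequality. So all other terms have larger class, and $f$ has in $A$ the sign $\operatorname{sgn}(\alpha_{j_0})\varepsilon^{j_0}$. By \eqref{eq:refine}, $\tilde I_f(u_1)=\alpha_{j_0}(\kappa u_1)^{j_0}$ has the same sign, and by Lemma~\ref{lem:initial}(d) for the triple $(\xi,\tilde\rho,u_1)$ it is the leading coefficient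 of $f(t,\omega)$.
\end{proof}

\subsection*{The case $\delta_-=\delta_+$}
Now $\delta=\delta_-=\delta_+$ is forced; it is rational and greater than $\delta_0$, and we put $\tilde\rho=\delta-\lambda$. Several terms of an expansion may have the same class, so the coefficient of $t^{\tilde\rho}$ must reproduce their ratios. We read it off from one ratio and then check that it gives all the others.

Let $(p_1,e_1)$ be a lower pair of slope $\delta$. There is an upper pair of the same slope, so $v(\varphi^{p_1})=\theta(e_1)\ne\infty$ by Lemma~\ref{lem:euclid}; in particular $\varphi\ne0$ in $A$. The subgroup $\{m\in\mathbb Z:m\delta\in\Lambda\}$ contains $p_1$, so it is $p\mathbb Z$ with $p\ge1$, and $p_1=pm_1$. As $p\delta>\delta_0\ge\lambda$, Lemma~\ref{lem:semigroup}(b) provides $b_0\in\Phi$ of weight $p\delta$; put $\beta_0=I_{b_0}(c)$. By Lemma~\ref{lem:theta}(a), $v(b_0^{m_1})=\theta(e_1)=v((\varphi^p)^{m_1})$, so Lemma~\ref{lem:classes}(d) gives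
\[
v(\varphi^p)=v(b_0)\ne\infty .
\]
Let $r=[\varphi^p:b_0]$. Its sign is $\varepsilon^p\operatorname{sgn}\beta_0$, so $r\beta_0$ has sign $\varepsilon^p$, and $s=\varepsilon|r\beta_0|^{1/p}$ satisfies $\operatorname{sgn}s=\varepsilon$ and $s^p=r\beta_0$. The number $s$ is to be the leading coefficient of $\varphi(t,\omega)$, so we put $\tilde c=s/\kappa\ne0$.

\begin{lemma}\label{lem:ratios}
Let $a,b\in\Phi$, $\alpha=I_a(c)$, $\beta=I_b(c)$, and $w(a)+j\delta=w(b)+k\delta$. Then $v(a\varphi^j)=v(b\varphi^k)$, and if this class is finite, $[a\varphi^j:b\varphi^k]=\alpha s^j/(\beta s^k)$.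
\end{lemma}

\begin{proof}
Exchanging the two terms inverts both sides, so let $j\ge k$. Then $(j-k)\delta=w(b)-w(a)\in\Lambda$, so $j-k=pm$ with $m\ge0$. We pass from $a\varphi^j$ to $b\varphi^k$ by replacing the factors $\varphi^p$ by $b_0$ one at a time. Put $g_i=a\varphi^{pi}b_0^{m-i}\varphi^k$ for $0\le i\le m$, so $g_m=a\varphi^j$. Since $v(\varphi^p)=v(b_0)$, all $g_i$ have the same class. The polynomial $ab_0^m$ is decided, with weight $w(b)$ and $I_{ab_0^m}(c)=\alpha\beta_0^m$, so $v(ab_0^m)=v(b)$ by Lemma~\ref{lem:admissible}(c), and $v(g_0)=v(b\varphi^k)$. Suppose the common class is finite. Lemma~\ref{lem:ratio} gives $[g_{i+1}:g_i]=[\varphi^p:b_0]=r$, and with Lemma~\ref{lem:admissible}(c) it gives $[g_0:b\varphi^k]=[ab_0^m:b]=\alpha\beta_0^m/\beta$. The product of these ratios is $\alpha(r\beta_0)^m/\beta=\alpha s^{j-k}/\beta$.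
\end{proof}

\begin{proposition}\label{prop:next}
Suppose $\delta_-=\delta_+$.
\begin{enumerate}
\item[(a)] The triple $(\xi,\tilde\rho,\tilde c)$ is admissible.
\item[(b)] If $\tilde c$ is transcendental over $K$, then $\omega=\xi+\tilde ct^{\tilde\rho}$ is as required in Theorem~\ref{thm:puiseux}.
\item[(c)] If $\tilde c$ is algebraic over $K$, then $(\xi,\tilde\rho,\tilde c)$ is a stage, and the minimal polynomial $\tilde\varphi$ of $\tilde\xi=\xi+\tilde ct^{\tilde\rho}$ satisfies $v(\varphi)<v(\tilde\varphi)$.
\end{enumerate}
\end{proposition}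

\begin{proof}
(a) Let $f=\sum a_j\varphi^j$ with $\tilde I_f(\tilde c)>0$; by \eqref{eq:refine}, $\tilde I_f(\tilde c)=\sum_{j\in M}\alpha_js^j$. By Lemma~\ref{lem:ratios} the terms $a_j\varphi^j$, $j\in M$, have a common class $\tau$. A term $a_k\varphi^k$ with $a_k\neq0$ and $k\notin M$ is zero in $A$ or has class greater than $\tau$, since $\infty\ne v(a_k\varphi^k)\le\tau$ would give $w(a_k)+k\delta\le\tilde w(f)$ by Lemma~\ref{lem:weights}. If $\tau=\infty$, all terms vanish and $f=0$ in $A$. If $\tau\ne\infty$, Lemma~\ref{lem:ratios} shows that $C=\ell_\tau(a_j\varphi^j)/(\alpha_js^j)$ does not depend on $j\in M$, and $C>0$ because $a_j\varphi^j$ has sign $\operatorname{sgn}(\alpha_j)\varepsilon^j=\operatorname{sgn}(\alpha_js^j)$. So $\ell_\tau(f)=\sum_{j\in M}\ell_\tau(a_j\varphi^j)=C\tilde I_f(\tilde c)>0$, and $f>0$ in $A$.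

(b) Each $\tilde I_f$ is a nonzero polynomial with coefficients algebraic over $K$, so $\tilde I_f(\tilde c)\ne0$. If $f<0$ in $A$, then $\tilde I_f(\tilde c)<0$ by (a), so $f(t,\omega)<0$ by Lemma~\ref{lem:initial}(d).

(c) The triple is a stage by (a); let $\tilde\lambda$ be its invariant $\lambda$. Truncation to exponents $\le\rho$ maps $\mathcal G\tilde\xi$ onto $\mathcal G\xi$. Choose $\zeta_i\in\mathcal G\tilde\xi$ over $\xi_i$ for $i>1$; these are distinct and different from $\tilde\xi$. The series $\tilde\xi-\zeta_i$ differs from $\xi-\xi_i$ only in the $t^{\tilde\rho}$-term, and $\operatorname{ord}(\xi-\xi_i)\le\rho<\tilde\rho$, so the two have the same order. As $\tilde\lambda$ is the sum of the positive numbers $\operatorname{ord}(\tilde\xi-\zeta)$ over all $\zeta\in\mathcal G\tilde\xi\setminus\{\tilde\xi\}$, we get $\tilde\lambda\ge\lambda$. By Lemma~\ref{lem:key}(b) at the new stage, $\tilde w(\tilde\varphi)=\tilde\rho+\tilde\lambda\ge\tilde\rho+\lambda=\tilde w(\varphi)$ and $\tilde I_{\tilde\varphi}(\tilde c)=0$, while $\tilde I_\varphi(\tilde c)=\kappa\tilde c\ne0$. Lemma~\ref{lem:admissible}(b)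 at the new stage gives $v(\varphi)<v(\tilde\varphi)$ or $v(\tilde\varphi)=\infty$; since $\varphi\ne0$ in $A$, the inequality holds in both cases.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:puiseux}]
Start at the stage $(0,0,0)$. At each stage, either Proposition~\ref{prop:gap} or Proposition~\ref{prop:next}(b) yields $\omega$, or Proposition~\ref{prop:next}(c) yields a new stage at which $v(\varphi)$ is strictly larger. As $T$ is finite, the last alternative occurs only finitely many times.
\end{proof}

By Section~\ref{sec:reduction}, Theorems~\ref{thm:lifting} and~\ref{thm:identities} follow. We close by running the construction on torings for which an answer is known in advance; the data of the stages are those of Example~\ref{ex:cusp}.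

\begin{example}
Let $K=\mathbb Q$, $\omega_0\in\mathcal R$ of positive order, $m\geq1$ an integer, and $A$ the quotient of $\mathbb Q[t,\omega_0]$ by the convex ideal of elements of order $\ge m$, with $x,y$ the images of $t,\omega_0$. Put $o(f)=\min(m,\operatorname{ord}f(t,\omega_0))$. Then $v(f)\le v(g)$ if and only if $o(f)\le o(g)$, and $v(f)=\infty$ if and only if $o(f)=m$: if $o(g)<o(f)$, then each $|g|-N|f|$ is positive of order less than $m$, so it stays positive in $A$; if $o(f)\le o(g)$, then $g=0$ in $A$ or an inequality $|g|\le N|f|$ passes to $A$.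

Take $\omega_0=t^{3/2}+t^{7/4}$ and $m\ge4$. At the stage $(0,0,0)$ the pair $(2,3)$ is both lower and upper, so $\delta_-=\delta_+=\frac32$. We find $p=2$, $b_0=X^3$, $\beta_0=1$, $r=[y^2:x^3]=1$, $s=\tilde c=1$, and the next stage is $(0,\frac32,1)$. There $\varphi(t,\omega_0)=2t^{13/4}+t^{7/2}$, so $\varepsilon=1$, and $o(a)=\min(m,w(a))$ for $a\in\Phi$.

If $m=4$, then $\varphi\ne0=\varphi^2$ in $A$. The lower pairs are the $(1,e)$ with $e\le3$ and the $(p,e)$ with $p\ge2$ and $e<4$; the upper pairs are the $(1,e)$ with $e\ge\frac72$. So $\delta_-=3<\delta_+=\frac72$, and Proposition~\ref{prop:gap} allows $\omega=t^{3/2}+t^{\delta-3/2}$ for every rational $\delta\in(3,\frac72)$. The choice $\delta=\frac{13}4$ gives $\omega_0$, but $\omega$ is not unique.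

If $m=7$, then $\varphi^2$ has leading term $4t^{13/2}$ and $(2,\frac{13}2)$ is both lower and upper. So $\delta=\frac{13}4$, $\tilde\rho=\frac74$, $p=2$, $b_0=X^5Y$, $\beta_0=1$, $r=4$, $s=2$ and $\tilde c=s/\kappa=1$. The next stage has $\tilde\xi=\omega_0$; its polynomial vanishes in $A$, there are no upper pairs, and Proposition~\ref{prop:gap} ends the construction.

Finally take $\omega_0=\gamma t$ with $\gamma\in\mathbb R$ transcendental and $m=2$. At the stage $(0,0,0)$ we find $\delta=1$ and $\tilde c=[y:x]=\gamma$, the case of Proposition~\ref{prop:next}(b). This is why $\omega$ is sought among series with arbitrary real coefficients.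
\end{example}

\begin{thebibliography}{1}

\bibitem{PW}
\emph{Peculiar Ways Of Ordering Commutative Rings},
\texttt{http://www.math.lsu.edu/\%7Emadden/Madden-PeculiarWays.pdf}.

\end{thebibliography}
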